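# Random sums of products: absolute continuity below $\sqrt3/2$

## 1. Cutting the coin tosses into blocks

Fix $0<a<1$, put $p=1-a$, $q=1+a$, $z_0=p$, $z_1=q$, and let $W_1,W_2,\dots\in\{0,1\}$ be independent fair bits. For a word $w=w_1\dots w_n$ in the letters $0,1$ let
$$M_w=z_{w_1}\cdots z_{w_n},\qquad T_w=\sum_{j=0}^{n-1}z_{w_1}\cdots z_{w_j}$$
(empty products are $1$). With $f_0(x)=1+px$ and $f_1(x)=1+qx$ we have
$$f_{w_1}\circ\dots\circ f_{w_n}(x)=T_w+M_wx,\qquad T_{ww'}=T_w+M_wT_{w'}.\tag{1}$$
The random variable of these notes is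
$$X=\lim_{n}T_{W_1\dots W_n}=1+z_{W_1}+z_{W_1}z_{W_2}+\cdots.$$

Two words with the same length and the same number of ones have the same $M$, so by (1) their maps differ by a translation. The smallest case is $M_{01}=M_{10}=1-a^2$, $T_{01}=2-a$, $T_{10}=2+a$: if somebody tells us only that the next two letters are $01$ or $10$, then the factor in front of the rest of the series is known, and what remains random is one additive sign, $T=2\pm a$. The whole proof turns on a systematic use of this.

**Definition (block data).** Let $N\ge5$ and $N'=N-4$. Cut the bits into consecutive blocks of length $N$ and write the $k$-th block as $u_ks_k$ with $|u_k|=N'$, $|s_k|=4$. Let $c_k$ be the number of ones in $u_k$. Let $e_k=*$ if $s_k\in\{01,10\}^2=\{0101,0110,1001,1010\}$, which has probability $\frac14$, and $e_k=s_k$ otherwise. Put $\omega_k=(c_k,e_k)$ and $\omega=(\omega_k)_{k\ge1}$, and let $P$ be the law of $\omega$.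

For example, with $N=6$ the block $10\,0110$ gives $\omega_k=(1,*)$, and the block $11\,0001$ gives $\omega_k=(2,0001)$.

The $\omega_k$ are i.i.d., and their law does not depend on $a$. Given $\omega$, all the $u_k$ and $s_k$ are independent; $u_k$ is uniform on the words of length $N'$ with $c_k$ ones; $s_k$ is uniform on $\{01,10\}^2$ if $e_k=*$, and is known otherwise. The numbers $M_{u_k}$ and $M_{s_k}$ are functions of $\omega_k$ (with $M_{s_k}=p^2q^2$ if $e_k=*$). Put
$$M_{(i,j]}=\prod_{i<k\le j}M_{u_k}M_{s_k},\qquad M_k=M_{(0,k]}.$$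
By (1),
$$X=Y'+Y'',\qquad Y'=\sum_{k\ge1}M_{k-1}T_{u_k},\qquad Y''=\sum_{k\ge1}M_{k-1}M_{u_k}T_{s_k}.\tag{2}$$
Given $\omega$, all coefficients in (2) are known, so $Y'$ and $Y''$ are independent, and each is a sum of independent terms. Conditionally on $\omega$, the law of $X$ is a convolution, although $X$ itself has no such structure.

This is meant for proving that $X$ has a density. The conditional law of $Y''$ will have a Fourier transform with power decay, and a part $V$ of $Y'$ will have a conditional law of dimension one. The next lemma says that this is enough. We write $\hat\mu(\xi)=\int e^{2\pi i\xi x}\,d\mu(x)$, $\mathcal D_k=\{[j2^{-k},(j+1)2^{-k})\}_{j\in\mathbb Z}$, and, for a shift $y\in[0,1)$, $\mathcal D_k^y=\mathcal D_k+y$; $\mathcal D^y_k(x)$ is the cell containing $x$.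

**Lemma 1.** Let $\mu$ be a compactly supported probability measure on $\mathbb R$ such that for some $y$ we have $\liminf_n-\frac1n\log_2\mu(\mathcal D_n^y(x))\ge1$ for $\mu$-a.e. $x$. Let $\eta$ be a probability measure and $\sigma>0$ with $|\hat\eta(\xi)|\le|\xi|^{-\sigma}$ for all large $|\xi|$. Then $\mu*\eta\ll\mathcal Leb$.

*Proof.* Pick $0<s'<s<1$ with $s'\ge1-2\sigma$. Let $A_L=\{x:\mu(\mathcal D_n^y(x))\le L2^{-sn}\ \forall n\ge0\}$. By hypothesis $\mu(A_L)\uparrow1$. The measure $\mu_L=\mu|_{A_L}$ gives each cell of $\mathcal D_n^y$ mass at most $L2^{-sn}$, because a cell that meets $A_L$ has $\mu$-mass at most $L2^{-sn}$. A ball of radius $\varrho\le1$ meets a bounded number of cells of the level $n$ with $2^{-n-1}<\varrho\le2^{-n}$, so $\mu_L(B(x,\varrho))\le C\varrho^s$. Hence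
$$\int|x-y'|^{-s'}d\mu_L(y')=s'\int_0^\infty\varrho^{-s'-1}\mu_L(B(x,\varrho))\,d\varrho\le s'C\int_0^1\varrho^{s-s'-1}d\varrho+1<\infty$$
uniformly in $x$, and the $s'$-energy of $\mu_L$ is finite. By the energy formula, $\int|\hat\mu_L(\xi)|^2|\xi|^{s'-1}d\xi<\infty$. For $\xi_0\ge1$ large,
$$\int_{|\xi|\ge\xi_0}|\hat\mu_L|^2|\hat\eta|^2\,d\xi\le\int_{|\xi|\ge\xi_0}|\hat\mu_L|^2|\xi|^{-2\sigma}d\xi\le\int_{|\xi|\ge\xi_0}|\hat\mu_L|^2|\xi|^{s'-1}d\xi<\infty .$$
So $\mu_L*\eta$ has Fourier transform in $L^2$, and therefore a density in $L^2$. As $L\to\infty$, $\mu_L*\eta\to\mu*\eta$ in total variation, and absolute continuity survives limits in total variation. $\square$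

## 2. The measure $\nu^a$ and the threshold $\sqrt3/2$

Let $Z_1,Z_2,\dots$ be i.i.d. with values $1-a,1+a$, each with probability $\frac12$, so that
$$X=1+Z_1+Z_1Z_2+\dots+Z_1\cdots Z_n+\cdots .$$
By the law of large numbers $\frac1n\ln(Z_1\cdots Z_n)\to\chi_a:=\frac12\ln(1-a^2)<0$, so the series converges almost surely. Let $\nu^a$ be the law of $X$. Equivalently, $\nu^a$ is the invariant measure of the maps $f_0,f_1$ taken with probabilities $\frac12,\frac12$.

Some facts can be seen by hand. Since $\mathbb EZ=1$, all terms of the series have mean $1$, and $\mathbb EX=\infty$. The smallest possible value of $X$ is $\sum p^n=\frac1a$, the fixed point of $f_0$. On the half-line $[\frac1a,\infty)$ we have $f_0([\frac1a,\infty))=[\frac1a,\infty)$ and $f_1([\frac1a,\infty))=[2+\frac1a,\infty)$: one image contains the other, so overlaps are everywhere, and $f_1$ expands. Finally, if we look only at the (null) event that every pair of letters is $01$ or $10$, then $X=\sum_k(1-a^2)^k(2+a\varsigma_k)=\frac2{a^2}+a\sum_k(1-a^2)^k\varsigma_k$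 with independent signs $\varsigma_k$.

There are $2^n$ words of length $n$, and a typical slope is $e^{n\chi_a}$. If $a>\frac{\sqrt3}2$, then $\ln2<-\chi_a$: the typical images are too short to cover a set of positive length. It is known in this case that $\dim_H\nu^a<1$ and $\nu^a\perp\mathcal Leb$. The problem, taken from "Dimension Theory of self-affine and almost self-affine sets and measures", is to prove or disprove the conjecture that $\nu^a\ll\mathcal Leb$ for Lebesgue-a.e. $0<a<\frac{\sqrt3}2$. The conjecture is true.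

**Theorem A.** There is a Borel set $E\subset(0,\frac{\sqrt3}2)$ with $\dim_HE=0$ such that $\nu^a\ll\mathcal Leb$ for every $a\in(0,\frac{\sqrt3}2)\setminus E$. In particular the conjecture holds.

**Theorem B.** $\nu^a\perp\mathcal Leb$ for every $\frac{\sqrt3}2\le a<1$.

**Theorem C.** $\nu^a\perp\mathcal Leb$ for $a=\frac{\sqrt5-1}2\approx0.618$, and for $a=q-1\approx0.839$, where $q$ is the real root of $q^3=q^2+q+1$. Both values lie in $(0,\frac{\sqrt3}2)$, so "a.e." cannot be replaced by "every".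

## 3. Pure type, and covering by short intervals (Theorem B)

**Pure type.** The aim is that $\nu^a$ is either absolutely continuous or singular. For every $x$, $f_{W_1}\circ\dots\circ f_{W_n}(x)=T_{W_1\dots W_n}+M_{W_1\dots W_n}x\to X$ a.s. If $m$ is a stationary probability measure and $x\sim m$ is independent of the bits, the left side has law $m$ for every $n$; hence $m=\nu^a$. The operator $\mu\mapsto\frac12(f_0\mu+f_1\mu)$ preserves mass, and it preserves the classes of absolutely continuous and of singular measures, since $f_0,f_1$ are invertible affine maps. So the two Lebesgue parts of $\nu^a$ are stationary, hence both are multiples of $\nu^a$, and one of them vanishes.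

**Proof of Theorem B.** Let $\frac{\sqrt3}2\le a<1$, so $\chi_a\le-\ln2$. The aim is to find sets of length tending to $0$ whose $\nu^a$-mass stays bounded below. Choose $x_0$ with $\nu^a([0,x_0])\ge\frac12$, and let $\mathcal W_n=\{w\in\{0,1\}^n:M_w\le2^{-n}e^{-\sqrt n}\}$. The variable $\ln M_{W_1\dots W_n}$ is a sum of $n$ i.i.d. terms with mean $\chi_a$. If $a=\frac{\sqrt3}2$, the central limit theorem shows that it is $\le-n\ln2-\sqrt n$ with probability bounded below; if $a>\frac{\sqrt3}2$, the law of large numbers shows the same with probability tending to $1$. So $\liminf_nP(W_1\dots W_n\in\mathcal W_n)>0$. Let $U_n=\bigcup_{w\in\mathcal W_n}(T_w+M_w[0,x_0])$. Then $|U_n|\le2^n\cdot2^{-n}e^{-\sqrt n}x_0\to0$. Since $X=T_{W_1\dots W_n}+M_{W_1\dots W_n}X^{(n)}$, where $X^{(n)}\sim\nu^a$ is independent of $W_1,\dots,W_n$, we get $\nu^a(U_n)\ge\frac12P(W_1\dots W_n\in\mathcal W_n)$, which is bounded below. So $\nu^a$ is not absolutely continuous, and by pure type it is singular. $\blacksquare$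

## 4. Shared factors and expanding words

For a random series $\sum\pm\lambda^n$ one would split the set of indices in two, show that one part has dimension one and the other has Fourier decay, and convolve. Here this stops at once: in $X=T_{W_1\dots W_n}+M_{W_1\dots W_n}X^{(n)}$ the factor $M$ is made from the same bits as $T$, so the two summands are not independent and $\nu^a$ is not a convolution. Neither a product formula for $\hat\nu^a$ nor an entropy theorem for convolutions applies.

Revealing the letter counts repairs this, but costs entropy. With blocks of two letters, revealing the number of ones leaves one random sign with probability $\frac12$, so the average remaining entropy is $\frac12\ln2$ for a contraction by $e^{2\chi_a}$ per pair. For dimension one we need $\frac12\ln2\ge2|\chi_a|$, that is, $1-a^2\ge2^{-1/2}$, or $a\le\sqrt{1-2^{-1/2}}<0.542$. With blocks of length $N$, the count costs at most $\ln(N+1)$ out of $N\ln2$. So long blocks reach every $a<\frac{\sqrt3}2$. This is why $N$ will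 be large.

A second attempt fails in an instructive way. To use the remaining entropy we want, for most parameters, that different words $w\ne w'$ give $|T_w-T_{w'}|\ge e^{-Cn}$. After removing the common prefix, $F=T_y-T_{y'}$ is a polynomial in $a$, and we would like to bound the set of $a$ where $F$ is tiny by counting zeros. But if $y=1^n$, then $T_y=((1+a)^n-1)/a$, which is exponentially large. With a bound $e^{cn}$ for $|F|$, Jensen's formula allows a number of zeros of order $n$, and the estimate $|F|<\tau\Rightarrow\operatorname{dist}(a,\text{zeros})\lesssim\tau^{1/k}$ with $k\sim n$ and $\tau=e^{-Cn}$ gives only a bounded distance. The way out is to ask for separation only when the product after the first difference is under control, and to check that little entropy is lost by this. Control will be measured by the quantities $G_k$ in Section 6.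

## 5. Reduction to a Frostman measure, and the block length

**The set $E$ is Borel.** Let $E=\{a\in(0,\frac{\sqrt3}2):\nu^a\not\ll\mathcal Leb\}$. The terms of the series for $X$ are $p^xq^y$ with $x,y=\frac n2+o(n)$ a.s.; so a.s. they decay exponentially, uniformly for $a$ in compact subsets of $(0,1)$. Hence $X$ is a.s. continuous in $a$, and $a\mapsto\nu^a$ is weakly continuous. A probability measure $\mu$ is absolutely continuous iff for every rational $\epsilon>0$ there is a rational $\delta>0$ with $\mu(V)\le\epsilon$ for all finite unions $V$ of open rational intervals with $|V|<\delta$ (such $V$ exhaust any open set from inside). Each set $\{\mu:\mu(V)\le\epsilon\}$ is weakly closed because $V$ is open. So $E$ is Borel.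

**Frostman.** Suppose $\dim_HE>0$. Then $\dim_H(E\cap\mathcal J)>0$ for some $\mathcal J=[a_-,a_+]\subset(0,\frac{\sqrt3}2)$ with rational endpoints. Frostman's lemma gives $t\in(0,1]$ and a probability measure $\rho$ with $\rho(E\cap\mathcal J)=1$ and $\rho(B)\le C_\rho\operatorname{diam}(B)^t$ for all Borel $B$; passing to closures, the same bound holds for the outer measure of every set. This contradicts the following statement, which therefore implies Theorem A.

**Proposition 2.** Let $\mathcal J=[a_-,a_+]\subset(0,\frac{\sqrt3}2)$, $t\in(0,1]$, and let $\rho$ be a probability measure on $\mathcal J$ with $\rho(B)\le C_\rho\operatorname{diam}(B)^t$. Then $\nu^a\ll\mathcal Leb$ for $\rho$-a.e. $a$.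

From now on $\mathcal J,t,\rho$ are fixed.

**Choice of $N$.** Let $g_*=\max_{a\in\mathcal J}\mathbb EZ^{1/2}$. Since $(\mathbb EZ^{1/2})^2=\frac14(p+q+2\sqrt{pq})=\frac12(1+\sqrt{1-a^2})<1$, we have $g_*<1$. On $\mathcal J$, $\ln2>|\chi_{a_+}|\ge|\chi_a|$. So we can fix $N\ge5$ so large that for all $a\in\mathcal J$
$$N'\ln2-\ln(N'+1)-\sqrt2\,g_*^NN\ln2>N|\chi_a|\Bigl(1+\frac{\sqrt2\,g_*^N}{1-g_*^N}\Bigr):\tag{3}$$
after division by $N$ the left side tends to $\ln2$ and the right side to $|\chi_a|$, uniformly on $\mathcal J$. Inequality (3) will be used once, in Section 11.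

## 6. Zeros of analytic functions and separation of the sums

The quantities $G_k$ need complex parameters. Let $U\subset\mathbb C$ be the open $\delta_0$-neighborhood of the segment $[a_-,1]$, with $\delta_0\le\frac12$ so small that $\vartheta:=\sup_U|1-z^2|<1$; this is possible because $|1-x^2|\le1-a_-^2<1$ on $[a_-,1]$. We regard $p=1-z$, $q=1+z$ as functions on $U$. There $|1\pm z|\le\frac52$, so for integers $x,y\ge0$
$$|p^xq^y|\le\vartheta^{\min(x,y)}(5/2)^{|x-y|}.$$
Set $G_k=\sum_{j\ge k}\sup_U|M_{(k,j]}|$ for $k\ge0$. By the law of large numbers, $M_{(k,j]}=p^xq^y$ with $x,y=\frac{N(j-k)}2+o(j-k)$, so $G_k<\infty$ a.s. Also $G_k$ is a function of $\omega_{k+1},\omega_{k+2},\dots$, and all $G_k$ have the same law.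

**Lemma 3.** Given $K_1\ge1$ there are $k_0\in\mathbb N$ and $c,\tau_0>0$ such that, if $F$ is analytic on $U$ with $|F|\le K_1$ and $|F(1)|\ge1$, then for $0<\tau<\tau_0$ the set $\{a\in[a_-,1]:|F(a)|<\tau\}$ is covered by $k_0$ sets of diameter at most $c\tau^{1/k_0}$.

*Proof.* **Step 1: move to the disc and count zeros.** $U$ is convex; let $\psi:\mathbb D\to U$ be conformal with $\psi(0)=1$. Choose $r_0<1$ with $[a_-,1]\subset\psi(\{|z|\le r_0\})$, and put $r_1=\frac{1+r_0}2$, $g=F\circ\psi$. Let $z_1,\dots,z_k$ be the zeros of $g$ in $|z|<r_1$, with multiplicity. Jensen's formula with $|g|\le K_1$, $|g(0)|\ge1$ gives $r_1^k\ge\prod|z_i|\ge1/K_1$, so $k\le k_0:=1+\lceil\ln K_1/\ln(1/r_1)\rceil$.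

**Step 2: bound the zero-free factor from below.** Write $g=BH$ with $B=\prod\frac{z-z_i}{1-\bar z_iz}$. Since $|B|\to1$ at the boundary, $|H|\le K_1$; and $|H(0)|=|g(0)|/\prod|z_i|\ge1$. $H$ has no zeros in $|z|<r_1$, so $\ln(K_1/|H|)\ge0$ is harmonic there with value at most $\ln K_1$ at $0$. Harnack's inequality gives $\ln(K_1/|H|)\le\frac{r_1+r_0}{r_1-r_0}\ln K_1$ on $|z|\le r_0$. So $|H|\ge c_1$ there, with $c_1\in(0,1]$ depending only on $K_1,r_0$.

**Step 3: small values are near zeros.** We have $|B|\ge2^{-k}\prod|z-z_i|$, as $|1-\bar z_iz|\le2$. Let $\tau<\tau_0:=c_1$, $|z|\le r_0$ and $|g(z)|<\tau$. Then $|B(z)|<\tau/c_1<1$, so $k\ge1$, and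
$$\min_i|z-z_i|\le2(\tau/c_1)^{1/k}\le2(\tau/c_1)^{1/k_0}\le2c_1^{-1}\tau^{1/k_0}.$$
So the set of such $z$ is covered by at most $k_0$ subsets of $\{|z|\le r_0\}$ of diameter at most $4c_1^{-1}\tau^{1/k_0}$. As $\psi$ is Lipschitz on $|z|\le r_0$, the claim follows. $\square$

**Definition ($K$-pair).** Let $n\in\mathbb N$. Two different sequences $(u_k)_{k\le n}\ne(u'_k)_{k\le n}$ form a *$K$-pair of length $n$ for $\omega$* if all $u_k,u_k'$ have length $N'$ and $c_k$ ones, and the first index $k_1$ with $u_{k_1}\ne u_{k_1}'$ satisfies $G_{k_1}\le K$. Put $Q(a)=\sum_{k\le n}M_{k-1}(a)\bigl(T_{u_k}(a)-T_{u_k'}(a)\bigr)$.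

For example, with $N'=2$, $n=1$ and $c_1=1$, the words $10$ and $01$ form a $K$-pair if $G_1\le K$, and $Q=2a$.

**Lemma 4.** For each $K\in\mathbb N$ there is $C_K$ such that for $\rho$-a.e. $a$ and $P$-a.e. $\omega$ there is $n_0$ such that, for all $n\ge n_0$, every $K$-pair of length $n$ has $|Q(a)|\ge e^{-C_Kn}$.

*Proof.* **Step 1: write $Q$ as one difference $T_w-T_{w'}$.** Fix $\omega$. Let $w=u_1s_1\cdots u_ns_n$ and $w'=u_1's_1\cdots u_n's_n$, with $s_k:=0101$ if $e_k=*$. Since $M_{u_k}=M_{u_k'}$, the contributions of the $s_k$ cancel, and $Q=T_w-T_{w'}$. Let $v$ be the longest common prefix; after swapping if needed, $w=vy$, $w'=vy'$ with $y$ beginning with $1$ and $y'$ with $0$. Then $Q=M_vF$ with $F=T_y-T_{y'}$.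

**Step 2: bound $F$ on $U$.** The word $v$ ends inside $u_{k_1}$. If $y_0$ denotes the rest of block $k_1$ in $y$, then
$$T_y=T_{y_0}+M_{y_0}\sum_{k_1<j\le n}M_{(k_1,j-1]}T_{u_js_j},$$
and similarly for $y'$. Words of length at most $N$ have $T$ and $M$ bounded on $U$, so $|F|\le C_N(1+G_{k_1})\le C_N(1+K)=:K_1$ on $U$, and we may take $K_1\ge1$. This is the step at which the attempt of Section 4 failed.

**Step 3: evaluate $F$ at $a=1$.** There $z_0=0$ and $z_1=2$. As $y'$ begins with $0$, $T_{y'}(1)=1$. The words $y,y'$ have different first letters, equal length and equally many ones, so $|y|\ge2$, and $T_y(1)\ge1+2$. So $F(1)\ge2$.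

**Step 4: count pairs.** On $\mathcal J$, $|M_v|\ge(1-a_+)^{Nn}=:e^{-C_1n}$. So $|Q(a)|<e^{-Cn}$ implies $|F(a)|<e^{-(C-C_1)n}$. There are at most $4^{Nn}$ pairs. By Lemma 3, for $C>C_1$ and $n$ large, the set of $a\in\mathcal J$ with $|Q(a)|<e^{-Cn}$ for some $K$-pair of length $n$ has $\rho$-measure at most
$$4^{Nn}k_0C_\rho c^te^{-t(C-C_1)n/k_0},$$
where $k_0,c$ depend on $K$ but not on $n,\omega$. This is summable in $n$ if $C=C_K$ is large. By Borel–Cantelli the conclusion holds for every $\omega$ and $\rho$-a.e. $a$.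

**Step 5: exchange the quantifiers.** The set of $(a,\omega)$ for which the conclusion fails is Borel: for each $n$ there are finitely many candidate pairs, $Q$ is a polynomial in $a$ with coefficients depending on finitely many $\omega_k$, and the $G_k$ are measurable. Fubini's theorem gives the lemma. $\square$

## 7. Fourier decay of the four-letter part

Let $\eta''_\omega$ be the law of $Y''$ given $\omega$; it depends on $a$ too.

**Lemma 5.** There is $\sigma>0$ such that for $\rho$-a.e. $a$ and $P$-a.e. $\omega$: $|\widehat{\eta''_\omega}(\xi)|\le|\xi|^{-\sigma}$ for all sufficiently large $|\xi|$.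

The idea: if $|\widehat{\eta''_\omega}(\xi)|$ is large, then many known multiples of $\xi$ are very close to integers. These integers almost determine each other and determine $a$ very precisely. So few $a$ can be bad.

*Proof.* **Step 1: a product formula.** For $s,s'\in\{01,10\}$ we have $T_{ss'}=T_s+(1-a^2)T_{s'}$, with $T_{01}=2-a$, $T_{10}=2+a$. So for $e_k=*$, $T_{s_k}=\mathrm{const}+a\varsigma_k+a(1-a^2)\varsigma_k'$ with independent fair signs. Put
$$\Theta_k(a)=2aM_{k-1}M_{u_k}=2ap^{x_k}q^{y_k},\qquad x_k+y_k=n_k:=Nk-4.$$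
Let $\|\cdot\|$ be the distance to $\mathbb Z$. For $0\le y\le\frac12$, concavity gives $\sin\frac{\pi y}2\ge\sqrt2\,y$, so $\cos\pi y=1-2\sin^2\frac{\pi y}2\le1-4y^2\le e^{-4y^2}$. Hence
$$|\widehat{\eta''_\omega}(\xi)|=\prod_{k:e_k=*}|\cos(\pi\xi\Theta_k)|\,|\cos(\pi(1-a^2)\xi\Theta_k)|\le\prod_{k:e_k=*}e^{-4\|\xi\Theta_k\|^2-4\|(1-a^2)\xi\Theta_k\|^2}.\tag{4}$$

Two signs are used for a reason. From $\xi\Theta_k$ and $(1-a^2)\xi\Theta_k$ we can read off $a$. A single sign would leave only the ratios $\Theta_k/\Theta_l=p^{-x}q^{-y}$, and $(\ln p^{-x}q^{-y})'=\frac xp-\frac yq$ vanishes when $a=\frac{y-x}{x+y}$.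

**Step 2: choose $\omega$ and the constants.** Let $\{k:e_k=*\}=\{k_1<k_2<\cdots\}$ and $\ell_j=k_{j+1}-k_j$; the $\ell_j$ are i.i.d. geometric. Fix $\omega$ in the set of full measure (not depending on $a$) where $x_k,y_k=\frac{n_k}2+o(k)$, $k_j/j\to4$, and for all $L\in\mathbb N$
$$\frac1J\sum_{j\le J}\ell_j1_{\ell_j>L}\to\varphi(L):=\mathbb E[\ell_1;\ell_1>L].$$
Note $\varphi(L)>0$ and $\varphi(L)\to0$. Let $R_j=\Theta_{k_j}/\Theta_{k_{j+1}}=p^{-x}q^{-y}$ with $x,y\ge0$, $x+y=N\ell_j$. On $\mathcal J$, $|\ln R_j|\le c_1\ell_j$ and $|(\ln R_j)'|\le c_1\ell_j$. The constants $c_1,c_2,\dots$ in this proof depend only on $N,\mathcal J$. Put $\chi_*=N\min_{\mathcal J}|\chi_a|>0$.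

Anticipating $c_3,c_4,c_5$ from below, choose $\varepsilon_1\in(0,1)$ with $45\varepsilon_1<t\chi_*$; then $L$ with $2c_4\varphi(L)<t\chi_*/2$; then $\delta>0$ with $h(\delta)+2c_4\delta L<t\chi_*/2$, where $\sum_{i\le\delta J}\binom Ji\le e^{h(\delta)J}$ and $h(\delta)\to0$ as $\delta\to0$. Finally put $\varepsilon_*=\frac14e^{-c_3L}$ and $\sigma=4\delta\varepsilon_*^2/c_5$.

**Step 3: for each $\xi$, the range of useful indices.** Let $j_0=j_0(\omega)$ be such that $|\ln\Theta_{k_j}(a)-\chi_an_{k_j}|\le\varepsilon_1k_j$ for all $j\ge j_0$ and $a\in\mathcal J$; it exists because $\ln\Theta_k=\ln(2a)+x_k\ln p+y_k\ln q$. For $\xi>0$ large let $J=J(a,\xi)$ be the largest $J$ with $|\chi_a|n_{k_J}+2\varepsilon_1k_J\le\ln\xi$. Since $|\chi_a|\le\ln2$, $J(a,\xi)\ge\max\{J:(N\ln2+2)k_J\le\ln\xi\}$, so $J\to\infty$ uniformly in $a$ as $\xi\to\infty$. For $j_0\le j\le J$ put $x_j=\xi\Theta_{k_j}(a)$ and $x_j'=(1-a^2)x_j$ (the letter counts will not be needed again), let $A_j,A_j'$ be their nearest integers and $\epsilon_j=\max(\|x_j\|,\|x_j'\|)$.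 For $J$ large we have:

1. $\ln x_j\ge|\chi_a|(n_{k_J}-n_{k_j})+2\varepsilon_1k_J-\varepsilon_1k_j\ge\varepsilon_1k_J$; so $x_j\ge2$ and $A_j\ge x_j/2\ge1$.
2. $\ln x_{j_0}\ge\chi_*(k_J-k_{j_0})$, from the same inequality with $j=j_0$.
3. $\ln x_J\le|\chi_a|N\ell_J+2\varepsilon_1k_{J+1}+\varepsilon_1k_J\le4\varepsilon_1k_J$, by maximality of $J$ and since $\ell_J=o(k_J)$.
4. $3J\le k_J\le5J$, and $\ln\xi\le(N\ln2+2)k_{J+1}\le c_5J$ with $c_5=10(N\ln2+2)$.

**Step 4: the integers at $j$ almost determine those at $j-1$.** Let $(a,\xi)$ and $(\tilde a,\tilde\xi)$ have the same large $J$ and the same $(A_j,A_j')$ for some $j_0<j\le J$. Let $\bar\epsilon=\max(\epsilon_j,\tilde\epsilon_j)\le\frac12$. Since $|A_j'-(1-a^2)A_j|\le2\epsilon_j$, and likewise for $\tilde a$, $|a^2-\tilde a^2|\le4\bar\epsilon/A_j$, so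
$$|a-\tilde a|\le\frac{2\bar\epsilon}{a_-A_j},\tag{5}$$
and this is valid for $j=j_0$ too. Both $x_j,\tilde x_j$ are within $\bar\epsilon$ of $A_j$ and are at least $A_j/2$, so $|\ln x_j-\ln\tilde x_j|\le4\bar\epsilon/A_j$. As $x_{j-1}=x_jR_{j-1}(a)$, (5) and the bound on $(\ln R_{j-1})'$ give $|\ln x_{j-1}-\ln\tilde x_{j-1}|\le c_2\ell_{j-1}\bar\epsilon/A_j$. Since $x_{j-1},\tilde x_{j-1}\le2A_je^{c_1\ell_{j-1}}$,
$$|x_{j-1}-\tilde x_{j-1}|\le2c_2\ell_{j-1}e^{c_1\ell_{j-1}}\bar\epsilon,\qquad|x_{j-1}'-\tilde x_{j-1}'|\le|x_{j-1}-\tilde x_{j-1}|+8e^{c_1\ell_{j-1}}\bar\epsilon,$$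
where the last term is $|a^2-\tilde a^2|$ times the bound for $x_{j-1},\tilde x_{j-1}$. So both differences are at most $e^{c_3\ell_{j-1}}\bar\epsilon$. Two consequences follow. Given $(A_j,A_j')$, there are at most $(e^{c_3\ell_{j-1}}+3)^2\le e^{c_4\ell_{j-1}}$ possibilities for $(A_{j-1},A_{j-1}')$. If moreover $\ell_{j-1}\le L$ and we consider only pairs $(a,\xi)$ with $\epsilon_j,\epsilon_{j-1}<\varepsilon_*$, then $(A_{j-1},A_{j-1}')$ is unique, because two candidates differ by less than $e^{c_3L}\varepsilon_*+2\varepsilon_*<1$.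

**Step 5: count the bad parameters.** Let $B_J$ be the set of $a\in\mathcal J$ such that $|\widehat{\eta''_\omega}(\xi)|>\xi^{-\sigma}$ for some $\xi$ with $J(a,\xi)=J$. For such $(a,\xi)$, (4) and item 4 give
$$4\sum_{j_0\le j\le J}\epsilon_j^2\le\sigma\ln\xi\le\sigma c_5J=4\delta\varepsilon_*^2J,$$
so at most $\delta J$ indices are bad, meaning $\epsilon_j\ge\varepsilon_*$. There are at most $e^{h(\delta)J}$ choices for the set of bad indices. By item 3 and $x_J'\le x_J$, there are at most $e^{9\varepsilon_1k_J}\le e^{45\varepsilon_1J}$ choices of $(A_J,A_J')$. For a given set of bad indices, the step $j\to j-1$ allows more than one continuation only if $\ell_{j-1}>L$ or one of $j,j-1$ is bad. Each bad index is involved in at most two steps. So the further choices number at most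
$$\exp\Bigl(c_4\bigl(2\delta JL+\sum_{j\le J}\ell_j1_{\ell_j>L}\bigr)\Bigr)\le e^{c_4(2\delta L+2\varphi(L))J}$$
for $J$ large. By (5) with $j=j_0$, $\bar\epsilon\le\frac12$ and items 1, 2, all $a$ with the same sequence of integers lie in a set of diameter at most $\sup\frac2{a_-x_{j_0}}\le C_\omega e^{-\chi_*k_J}\le C_\omega e^{-3\chi_*J}$. Hence, with $\rho$ denoting outer measure here,
$$\rho(B_J)\le C_\rho C_\omega^t\exp\bigl((h(\delta)+2c_4\delta L+2c_4\varphi(L)+45\varepsilon_1-3t\chi_*)J\bigr)\le Ce^{-t\chi_*J}.$$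

**Step 6: conclude.** By Borel–Cantelli, $\rho$-a.e. $a$ lies in only finitely many $B_J$. As $J(a,\xi)\to\infty$, the decay bound holds for such $a$ and all large $\xi>0$; negative $\xi$ follow by conjugation. So the claim holds for $P$-a.e. $\omega$ and $\rho$-a.e. $a$. By (4), $(a,\omega,\xi)\mapsto|\widehat{\eta''_\omega}(\xi)|$ is a countable product of Borel functions, and it is continuous in $\xi$. So the set of $(a,\omega)$ with the required decay is described by conditions at rational $\xi$ and is Borel. Fubini's theorem exchanges the quantifiers. $\square$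

## 8. Dyadic entropy and Hochman's inverse theorem

From here to the end of Section 12, logarithms written $\log$ are to base $2$. For countable partitions $\mathcal E,\mathcal F$ put $H(\mu,\mathcal E)=-\sum_{I\in\mathcal E}\mu(I)\log\mu(I)$ and $H(\mu,\mathcal E|\mathcal F)=\sum_{I\in\mathcal F}\mu(I)H(\mu_I,\mathcal E)$, where $\mu_I$ is the normalized restriction. Let $S_\theta$ denote scaling of measures by $\theta>0$. We use these facts (all measures below have bounded support).

1. (E1) $H(\cdot,\mathcal E)$ and $H(\cdot,\mathcal E|\mathcal F)$ are concave.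
2. (E2) $H(\mu,\mathcal D_k)\le\log(\ell+2)$ if $\mu$ lives on an interval of length at most $\ell2^{-k}$: such an interval meets at most $\ell+2$ cells.
3. (E3) Translating $\mu$ changes $H(\mu,\mathcal D_k)$ by at most $1$: each cell meets at most two cells of the translated partition.
4. (E4) $0\le H(\mu,\mathcal D_{k+s})-H(\mu,\mathcal D_k)=H(\mu,\mathcal D_{k+s}|\mathcal D_k)\le s$.
5. (E5) If $c2^{-k}\le\theta\le2^{-k}$ with $c\in(0,1]$, $k\ge0$, then $|H(S_\theta\mu,\mathcal D_{k+l})-H(\mu,\mathcal D_l)|\le\log(1/c)+3$ for all $l\ge0$.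
6. (E6) If $|f-g|\le c2^{-k}$, the entropies of the laws of $f,g$ with respect to $\mathcal D_k$ differ by at most $\log(2c+3)$: if the cell of $f$ is known, $g$ can lie in at most $2c+3$ cells, and conversely.

For (E5), take $s\ge k$ with $2^{-s-1}\le\theta\le2^{-s}$; then $s-k\le\log(1/c)+1$. We have $H(S_\theta\mu,\mathcal D_{l+s})=H(\mu,\theta^{-1}\mathcal D_{l+s})$, the cells of $\theta^{-1}\mathcal D_{l+s}$ have length in $[2^{-l},2^{1-l}]$, and a cell of either partition meets at most $3$ cells of the other. So $H(S_\theta\mu,\mathcal D_{l+s})$ and $H(\mu,\mathcal D_l)$ differ by at most $\log3\le2$, and (E4) accounts for the passage from $\mathcal D_{l+s}$ to $\mathcal D_{l+k}$.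

**Definition (scaled entropy, components).** $H_n(\mu)=\frac1nH(\mu,\mathcal D_n)$. The component $\mu^{x,k}$ is the normalized restriction of $\mu$ to $\mathcal D_k(x)$, rescaled affinely to $[0,1)$.

By definition, $\mathbb E_{x\sim\mu}H_m(\mu^{x,k})=\frac1mH(\mu,\mathcal D_{k+m}|\mathcal D_k)$. For example, if $\mu$ is Lebesgue measure on $[0,1)$, every component is Lebesgue measure and $H_m=1$; if $\mu$ is a point mass, every component is a point mass and $H_m=0$.

**Hochman's inverse theorem** (M. Hochman, *Ann. of Math.* 180 (2014), Theorem 2.7). For every $\varepsilon>0$, $m\ge1$ there is $\delta>0$ such that for all large $n$ and all $\mu,\nu\in\mathcal P([0,1])$: if $H_n(\mu*\nu)<H_n(\mu)+\delta$, then there are disjoint $\mathcal A,\mathcal B\subset\{1,\dots,n\}$ with $|\mathcal A\cup\mathcal B|>(1-\varepsilon)n$, $\mathbb P_{x\sim\mu}(H_m(\mu^{x,k})>1-\varepsilon)>1-\varepsilon$ for $k\in\mathcal A$, and $\mathbb P_{x\sim\nu}(H_m(\nu^{x,k})<\varepsilon)>1-\varepsilon$ for $k\in\mathcal B$.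

So entropy fails to grow under convolution only if at almost every scale either $\mu$ looks uniform or $\nu$ looks like a point. We use this theorem without proof.

## 9. Superblocks: the part $V$ with decreasing scales

From now to the end of Section 12 fix $a\in\mathcal J$ such that the conclusion of Lemma 4 holds for all $K\in\mathbb N$. $C$ denotes constants depending only on $a,N$, possibly changing from line to line.

The factors $M_k$ need not decrease, since a block may expand. To work with dyadic scales we keep only those blocks of $Y'$ that, on their own, halve the scale.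

**Definition (superblocks).** Let $\tau_0=0$, $\tau_i=\min\{k>\tau_{i-1}:M_k\le\frac12M_{\tau_{i-1}}\}$ (a.s. finite), $\Lambda_i=M_{\tau_i}$, $\lambda_i=\Lambda_i/\Lambda_{i-1}$. Superblock $i$ is *simple* if $\tau_i=\tau_{i-1}+1$. Put
$$V=\sum_{i\text{ simple}}\Lambda_{i-1}T_{u_{\tau_i}},\qquad V_0=Y'-V .$$

To illustrate the rule: if the successive block factors were $\frac14,\frac32,\frac14,\frac25$, then $M_1=\frac14$, $M_2=\frac38$, $M_3=\frac3{32}$, $M_4=\frac3{80}$, so $\tau_1=1$ (simple), $\tau_2=3$ (not simple, because $\frac38>\frac18\ge\frac3{32}$), and $\tau_3=4$ (simple, because $\frac3{80}\le\frac3{64}$).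

Since $M_{\tau_i-1}\ge\frac12M_{\tau_{i-1}}$, we have $\lambda_i\in[c_0,\frac12]$ with $c_0=\frac12(1-a)^N$. For simple $i$, $\Lambda_{i-1}=M_{\tau_i-1}$, so $V$ is a partial sum of the series $Y'$ in (2). The superblocks are functions of $\omega$. Hence, given $\omega$, the variables $V,V_0,Y''$ are independent, as they depend on disjoint sets of independent variables. Let $\eta_\omega$ be the law of $V$ given $\omega$.

Let $\kappa_i=(\lambda_i,\mathrm{type}_i)$, where $\mathrm{type}_i=c_{\tau_i}$ if $i$ is simple and $\emptyset$ otherwise. The $\kappa_i$ are i.i.d., and $\eta_\omega=\eta[\kappa]$ depends only, and measurably, on $\kappa=(\kappa_i)_{i\ge1}$. Let $\kappa^{+i}$ be the sequence shifted by $i$, and let $\eta^{(i)}$ be the law given $\omega$ of $V^{(i)}=\sum_{j\le i,\,j\text{ simple}}\Lambda_{j-1}T_{u_{\tau_j}}$. Since $0\le T_u<2^{N'}$ for $|u|=N'$ and $\Lambda_{i-1}\le2^{-(i-1)}$,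
$$\eta[\kappa]=\eta^{(i)}*S_{\Lambda_i}\eta[\kappa^{+i}],\qquad\operatorname{supp}\eta[\kappa]\subset[0,R],\quad R=2^{N+1}.\tag{6}$$
Fix $r\in\mathbb N$ with $2^r\ge R$. For $k\ge0$ let $i(k)=\min\{i:\Lambda_i\le2^{-k}\}$. This is a stopping time for $(\kappa_i)$, with
$$\Lambda_{i(k)}\in(c_02^{-k},2^{-k}],\qquad\frac k{\log(1/c_0)}\le i(k)\le k,$$
and $\kappa^{+i(k)}$ has the law of $\kappa$ and is independent of $\kappa_1,\dots,\kappa_{i(k)}$.

## 10. Linear growth of the entropy of $V$

Let $Y_m=H(\eta[\kappa],\mathcal D_m)$ and $a_m=\mathbb EY_m$. The aim of this section is that $Y_n/n$ converges in $L^1$ to a constant.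

**Step 1: superadditivity.** For $k,m\ge0$:
$$H(\eta[\kappa],\mathcal D_{k+m}|\mathcal D_k)\ge H(\eta[\kappa^{+i(k)}],\mathcal D_m)-C.\tag{7}$$
By (6), $\eta[\kappa]$ is an average of translates $\zeta$ of $S_{\Lambda_{i(k)}}\eta[\kappa^{+i(k)}]$, whose supports have length at most $R2^{-k}$. For each of them, by (E2), (E3) and (E5),
$$H(\zeta,\mathcal D_{k+m}|\mathcal D_k)\ge H(\zeta,\mathcal D_{k+m})-\log(R+2)\ge H(\eta[\kappa^{+i(k)}],\mathcal D_m)-C,$$
and (E1) gives (7). So $Y_{k+m}\ge Y_k+Y_m(\kappa^{+i(k)})-C$, hence $a_{k+m}\ge a_k+a_m-C$; and $Y_m\le m+C$ by (E2). By Fekete's lemma applied to $a_m-C$, the limit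
$$\alpha=\lim_m\frac{a_m}m=\sup_m\frac{a_m-C}m$$
exists, and $0\le\alpha\le1$.

**Step 2: a lower bound in probability.** The aim is $P(Y_n/n<\alpha-\epsilon)\to0$ for each $\epsilon>0$. Fix $m$ with $2^{-m}\le c_0$ and let $\hat Y_m=H(\eta^{(i(m))},\mathcal D_m)$. Since $0\le V-V^{(i(m))}\le R2^{-m}$, (E6) gives $|\hat Y_m-Y_m|\le C$. The reason for the hat is that $\hat Y_m$ depends on finitely many $\kappa_i$. Let $\mathcal F_j=\sigma(\kappa_1,\dots,\kappa_{i(jm)})$ and $\hat Y_{m,j}=\hat Y_m(\kappa^{+i(jm)})$. The variable $\hat Y_{m,j}$ depends on the $\kappa_i$ with $i$ up to the first index at which $\Lambda_i\le2^{-m}\Lambda_{i(jm)}$; since $2^{-m}\Lambda_{i(jm)}>2^{-m}c_02^{-jm}\ge2^{-(j+2)m}$, this index is at most $i((j+2)m)$. So $\hat Y_{m,j}$ is $\mathcal F_{j+2}$-measurable, and $\mathbb E[\hat Y_{m,j}|\mathcal F_j]=\mathbb E\hat Y_m$. Hence along even $j$, and along odd $j$, the variables $\hat Y_{m,j}-\mathbb E\hat Y_m$ are bounded and orthogonal, and $\frac1J\sum_{j<J}\hat Y_{m,j}\to\mathbb E\hat Y_m$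 in $L^2$. By (7) along the levels $jm$, $Y_{Jm}\ge\sum_{j<J}(\hat Y_{m,j}-C)$. Since $\mathbb E\hat Y_m\ge a_m-C$, we get, for $m$ large, $Y_{Jm}\ge(\alpha-\frac\epsilon2)Jm$ with probability tending to $1$ as $J\to\infty$. As $Y_n$ is nondecreasing in $n$, the claim follows by interpolation.

**Step 3: convergence in $L^1$.** We have $\mathbb EY_n/n\to\alpha$ and $Y_n\ge0$, so
$$\mathbb E|Y_n/n-\alpha|=\mathbb E(Y_n/n-\alpha)+2\,\mathbb E(\alpha-Y_n/n)^+\to0,$$
since the last positive part is bounded and tends to $0$ in probability by Step 2.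

## 11. The entropy dimension of $V$ is one

**Proposition 6.** $\alpha=1$.

Suppose $\alpha<1$; we derive a contradiction. The plan: at most scales $\eta[\kappa]$ is far from uniform, so by Hochman's theorem the finite sums $V^{(i(n))}$ can carry almost no entropy between the scales $2^{-n}$ and $2^{-C_*n}$. But by separation they have entropy well above $n$, while at scale $2^{-n}$ they have entropy only about $\alpha n$.

**Step 1: most scales are not close to uniform.** Put $X_l=\frac1m(Y_{l+m}-Y_l)\ge0$. For given $\varepsilon,m,n'$ call $\kappa$ *nice* if $\#\{1\le l\le n':X_l>\frac{1+\alpha}2\}\le\varepsilon n'$; this is a measurable event. (For example, a sequence $\kappa$ without simple superblocks has $V=0$ and all $X_l=0$, so it is nice.) We claim that for all sufficiently small $\varepsilon>0$ there is $m$ with: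

1. (N1) if $\kappa$ is nice, then for every $\theta\in[c_02^{-r},2^{-r}]$, $\#\{1\le l\le n':\frac1mH(S_\theta\eta[\kappa],\mathcal D_{l+m}|\mathcal D_l)>(1-\varepsilon)^2\}\le\varepsilon n'$;
2. (N2) $P(\text{nice})\ge\frac12$ for all large $n'$.

Let $\beta=\frac{1-\alpha}4$ and let $\varepsilon$ satisfy $(1-\varepsilon)^2>1-\beta$. For such $\theta$, (E5) with $k=r$ together with (E4) gives $|H(S_\theta\eta[\kappa],\mathcal D_l)-H(\eta[\kappa],\mathcal D_l)|\le C$ for all $l\ge0$. So $\frac1mH(S_\theta\eta[\kappa],\mathcal D_{l+m}|\mathcal D_l)$ differs from $X_l$ by at most $C/m<\beta$ for $m$ large. If it exceeds $(1-\varepsilon)^2$, then $X_l>1-2\beta=\frac{1+\alpha}2$. This is (N1).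

For (N2), let $\zeta>0$, let $f^+$ be the fraction of $l\in[1,n']$ with $X_l>\frac{1+\alpha}2$, and $f^-$ the fraction with $X_l<\alpha-\zeta$. The average $\bar X$ of the $X_l$ satisfies
$$\bar X\ge f^+\tfrac{1+\alpha}2+(1-f^+-f^-)(\alpha-\zeta)\ge\alpha-\zeta+f^+\tfrac{1-\alpha}2-f^-,$$
where we used $X_l\ge0$; if $\alpha<\zeta$, then $f^-=0$ and the inequality is still true. On the other hand, $\sum_{l\le n'}X_l=\frac1m\bigl(\sum_{l=n'+1}^{n'+m}Y_l-\sum_{l=1}^mY_l\bigr)\le Y_{n'+m}$, so $\bar X\le Y_{n'+m}/n'\le\alpha+\zeta$ with probability tending to $1$ as $n'\to\infty$, by Section 10. On that event $f^+\le\frac{2(2\zeta+f^-)}{1-\alpha}$. By (7) and stationarity, $P(X_l<\alpha-\zeta)\le p_m:=P(Y_m/m<\alpha-\zeta+C/m)\to0$ as $m\to\infty$. So $\mathbb Ef^-\le p_m$ and $P(f^->\sqrt{p_m})\le\sqrt{p_m}$. Choose $\zeta$ with $\frac{4\zeta}{1-\alpha}\le\frac\varepsilon2$, then $m$ so large that $\frac{2\sqrt{p_m}}{1-\alpha}\le\frac\varepsilon2$ and $\sqrt{p_m}\le\frac14$. Then $f^+\le\varepsilon$ with probability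 at least $\frac34-o(1)$.

**Step 2: the entropy available exceeds the contraction.** Let $h_j=1_{\{j\text{ simple}\}}\log\binom{N'}{c_{\tau_j}}\in[0,N]$, the conditional entropy of the word used in superblock $j$, and $s_*=\mathbb Eh_1/\mathbb E(-\log\lambda_1)$. We show $s_*>1$. For $j\ge1$, $\tau_1>j$ implies $M_j>\frac12$, so
$$P(\tau_1>j)\le\sqrt2\,\mathbb EM_j^{1/2}\le\sqrt2\,g_*^{Nj},\qquad\mathbb E\tau_1=\sum_{j\ge0}P(\tau_1>j)\le1+\frac{\sqrt2g_*^N}{1-g_*^N}.$$
Wald's identity gives $\mathbb E(-\ln\lambda_1)=N|\chi_a|\,\mathbb E\tau_1\le N|\chi_a|\bigl(1+\frac{\sqrt2g_*^N}{1-g_*^N}\bigr)$. Next, a uniform word of length $N'$ has entropy $N'\ln2$ (in nats), which is the entropy of its count plus the mean entropy given the count; the count has $N'+1$ values, so $\mathbb E\ln\binom{N'}{c_1}\ge N'\ln2-\ln(N'+1)$. Since $h_1=1_{\{\tau_1=1\}}\log\binom{N'}{c_1}$,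
$$\ln2\cdot\mathbb Eh_1\ge N'\ln2-\ln(N'+1)-N\ln2\cdot\sqrt2g_*^N.$$
Now (3) says exactly that $\ln2\cdot\mathbb Eh_1>\mathbb E(-\ln\lambda_1)$, so $s_*>1$.

**Step 3: fix the constants, in this order.** Choose $K\in\mathbb N$ with $N\,P(G_0>K)<\frac{s_*-1}4$; an integer $C_*\ge2\,\mathbb E\tau_1\,C_K\log e$, with $C_*\ge 1$ and $C_K$ from Lemma 4; $\varepsilon$ small enough for Step 1 and with $6\varepsilon C_*<\frac{s_*-1}4$; $m$ as in Step 1; and $\delta=\delta(\varepsilon,m)$ from Hochman's theorem. For $n\to\infty$ put $b=n-r$, $i=i(n)$, $n'=C_*n$.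

**Step 4: convolution at scale $2^{-b}$.** The aim is to write the entropy of $\eta[\kappa]$ below scale $2^{-b}$ in terms of convolutions on $[0,1]$. For $I\in\mathcal D_b$ let $w_I=\eta^{(i)}(I)$, and, if $w_I>0$, let $\nu_I$ be the normalized restriction of $\eta^{(i)}$ to $I$, rescaled to $[0,1)$ by the affine map with slope $2^b$. Let $\mu=S_{2^b\Lambda_i}\eta[\kappa^{+i}]$; then $2^b\Lambda_i\in[c_02^{-r},2^{-r}]$ and $\mu\in\mathcal P([0,1])$. By (6), $\eta[\kappa]$ is the average with weights $w_I$ of copies of $\nu_I*\mu$ scaled by $2^{-b}$ and translated by elements of $2^{-b}\mathbb Z$. By (E1), and since $\nu_I*\mu$ lives on $[0,2]$, which meets three cells of $\mathcal D_0$,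
$$Y_{b+n'}-Y_b=H(\eta[\kappa],\mathcal D_{b+n'}|\mathcal D_b)\ge\sum_Iw_I\,n'H_{n'}(\nu_I*\mu)-2.\tag{8}$$
Always $n'H_{n'}(\nu_I*\mu)\ge n'H_{n'}(\mu)-1$, by (E1) and (E3), and $n'H_{n'}(\mu)\ge Y_{n'}(\kappa^{+i})-C$, by the comparison in Step 1.

**Step 5: entropy growth.** We claim: if $\kappa^{+i}$ is nice, $H_{n'}(\nu_I)>5\varepsilon$ and $n'$ is large, then $H_{n'}(\nu_I*\mu)\ge H_{n'}(\mu)+\delta$. Otherwise take $\mathcal A,\mathcal B\subset\{1,\dots,n'\}$ from Hochman's theorem for $\mu$ and $\nu_I$. For $k\in\mathcal A$, $\frac1mH(\mu,\mathcal D_{k+m}|\mathcal D_k)=\mathbb E_xH_m(\mu^{x,k})>(1-\varepsilon)^2$, so $|\mathcal A|\le\varepsilon n'$ by (N1). For $k\in\mathcal B$, $\frac1mH(\nu_I,\mathcal D_{k+m}|\mathcal D_k)\le2\varepsilon$. For the other $k$, at most $|\mathcal A|+\varepsilon n'\le2\varepsilon n'$ in number, it is at most $1$. Since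
$$\sum_{k=1}^{n'}\bigl(H(\nu_I,\mathcal D_{k+m})-H(\nu_I,\mathcal D_k)\bigr)=\sum_{k=n'+1}^{n'+m}H(\nu_I,\mathcal D_k)-\sum_{k=1}^mH(\nu_I,\mathcal D_k)\ge mH(\nu_I,\mathcal D_{n'})-m(m+1),$$
we get $H_{n'}(\nu_I)\le4\varepsilon+\frac{m+1}{n'}\le5\varepsilon$, a contradiction.

**Step 6: the finite sums have little entropy below scale $2^{-b}$.** Niceness of $\kappa^{+i}$ is independent of $(w_I,\nu_I)_I$, which depends on $\kappa_1,\dots,\kappa_i$. Take expectations in (8):
$$a_{b+n'}-a_b\ge a_{n'}-C+\delta n'\,P(\text{nice})\,\mathbb E\sum_Iw_I1\{H_{n'}(\nu_I)>5\varepsilon\}.$$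
As $a_k=\alpha k+o(k)$ and $P(\text{nice})\ge\frac12$, the last expectation tends to $0$. Hence $\mathbb EH(\eta^{(i)},\mathcal D_{b+n'}|\mathcal D_b)=n'\,\mathbb E\sum_Iw_IH_{n'}(\nu_I)\le6\varepsilon n'$ for $n$ large. Also $\mathbb EH(\eta^{(i)},\mathcal D_b)\le a_b+C$ by (E6), since $0\le V-V^{(i(n))}\le R2^{-n}\le R2^{-b}$. So
$$\mathbb EH(\eta^{(i(n))},\mathcal D_{b+C_*n})\le\alpha n+6\varepsilon C_*n+o(n).\tag{9}$$

**Step 7: separation forces much entropy.** Let $k_n=\tau_{i(n)}$, and let $A_n$ be the event that $n_0(\omega)\le k_n\le2n\,\mathbb E\tau_1$, with $n_0$ the least admissible value in Lemma 4 for $K$. Since $i(n)\le n$ we have $k_n\le\tau_n$, and $\tau_n/n\to\mathbb E\tau_1$; also $k_n\ge i(n)\to\infty$. So $P(A_n)\to1$. Let $\mathcal G=\{j\le i(n):j\text{ simple},\,G_{\tau_j}\le K\}$ and condition on all $u_{\tau_j}$ with $j\notin\mathcal G$. Two different choices of $(u_{\tau_j})_{j\in\mathcal G}$ give values of $V^{(i(n))}$ whose difference is $Q(a)$ for a $K$-pair of length $k_n$: take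 $u_k=u_k'$ at all other blocks; the first differing index is $\tau_j$ for some $j\in\mathcal G$. On $A_n$ this difference is at least $e^{-C_Kk_n}\ge2^{-C_*n}\ge2^{-(b+C_*n)}$ in modulus, for $n\ge r$. So different choices lie in different cells of $\mathcal D_{b+C_*n}$. The choices are independent and uniform, so by (E1), on $A_n$, $H(\eta^{(i(n))},\mathcal D_{b+C_*n})\ge\sum_{j\in\mathcal G}h_j$. Therefore
$$\mathbb EH(\eta^{(i(n))},\mathcal D_{b+C_*n})\ge\mathbb E\sum_{j\le i(n)}h_j-N\,\mathbb E\#\{j\le i(n):G_{\tau_j}>K\}-Nn\,P(A_n^c).$$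
By Wald's identity $\mathbb E\sum_{j\le i(n)}h_j=\mathbb Ei(n)\,\mathbb Eh_1$ and $\mathbb Ei(n)\,\mathbb E(-\log\lambda_1)=\mathbb E(-\log\Lambda_{i(n)})\ge n$; so the first term is at least $s_*n$. The event $\{j\le i(n)\}=\{\Lambda_{j-1}>2^{-n}\}$ is determined by the blocks up to $\tau_{j-1}$, while $G_{\tau_j}$ is independent of the blocks up to $\tau_j$ and distributed as $G_0$. So the second expectation is at most $nP(G_0>K)$. Hence the left side is at least $(s_*-\frac{s_*-1}4)n-o(n)$.

**Step 8: contradiction.** Compare with (9) and let $n\to\infty$: $1+\frac34(s_*-1)\le\alpha+\frac14(s_*-1)$. This contradicts $\alpha<1<s_*$. So $\alpha=1$. $\square$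

## 12. From entropy to local dimension, with a random grid

**Proposition 7.** For a.e. $\kappa$ there is $y\in[0,1)$ such that, with $\mu=\eta[\kappa]$, $\liminf_n-\frac1n\log\mu(\mathcal D_n^y(x))\ge1$ for $\mu$-a.e. $x$.

*Proof.* **Step 1: express the mass of a cell through information functions.** Let $r<\ell<m$ and
$$\mathcal I_k(x)=-\log\frac{\mu(\mathcal D_{k+m}^y(x))}{\mu(\mathcal D_k^y(x))}\ge0.$$
Along a residue class modulo $m$ these telescope: $\sum_{j<J}\mathcal I_{\varrho+jm}(x)\le-\log\mu(\mathcal D^y_{\varrho+Jm}(x))\le-\log\mu(\mathcal D^y_{(J+1)m}(x))$ for $0\le\varrho<m$. Summing over $\varrho$,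
$$-m\log\mu(\mathcal D^y_{(J+1)m}(x))\ge\sum_{k<Jm}\mathcal I_k(x).\tag{10}$$

**Step 2: replace $\mathcal I_k$ by its conditional mean.** $\mathcal I_k$ is $\mathcal D_{k+m}^y$-measurable with $\mathbb E_\mu[\mathcal I_k|\mathcal D_k^y](x)=H_k(x):=H(\mu_{\mathcal D_k^y(x)},\mathcal D_{k+m}^y)$. Each cell of $\mathcal D_k^y$ contains $2^m$ cells of $\mathcal D_{k+m}^y$, and $p\log^2p\le2$ for $p\in[0,1]$, so $\mathbb E_\mu[\mathcal I_k^2|\mathcal D_k^y]\le2^{m+1}$. We use this law of large numbers: *if $d_k$ is $\mathcal D_{k+m}^y$-measurable, $\mathbb E_\mu[d_k|\mathcal D_k^y]=0$ and $\sup_k\mathbb E_\mu d_k^2<\infty$, then $\frac1n\sum_{k<n}d_k\to0$ $\mu$-a.e.* Indeed, along each residue class $k=\varrho+jm$, $\sum_jd_{\varrho+jm}/(j+1)$ is an $L^2$-bounded martingale, so it converges $\mu$-a.e., and Kronecker's lemma applies. In particular $\frac1n\sum_{k<n}(\mathcal I_k-H_k)\to0$ $\mu$-a.e.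

**Step 3: control mass near cell boundaries by the choice of $y$.** Let $b_k(x)=1$ if $\mathcal D^y_{k+\ell-r}(x)$ is the first or last subcell of $\mathcal D_k^y(x)$ at level $k+\ell-r$, and $b_k(x)=0$ otherwise. Let $\beta_k(x)=\mathbb E_\mu[b_k|\mathcal D_k^y](x)$. As $b_k$ is $\mathcal D^y_{k+m}$-measurable, $\frac1n\sum_{k<n}(b_k-\beta_k)\to0$ $\mu$-a.e. For fixed $x$ and $y$ uniform in $[0,1)$, the binary digits of $x-y$ modulo $1$ are i.i.d. fair, and $b_k(x)=1$ iff the digits $k+1,\dots,k+\ell-r$ are all equal. So $\frac1n\sum_{k<n}b_k(x)\to2^{1-\ell+r}$ for a.e. $y$. By Fubini, for a.e. $y$, for all $\ell$ simultaneously, this holds for $\mu$-a.e. $x$. Fix such a $y$. (A fixed grid could carry too much mass at its cell boundaries.)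

**Step 4: bound $H_k$ from below.** By (6), $\mu=\sum_vw_v\zeta_v$ with $\zeta_v$ translates of $S_{\Lambda_i}\eta[\kappa^{+i}]$, $i=i(k+\ell)$, supported in closed intervals of length at most $R2^{-k-\ell}\le2^{-(k+\ell-r)}$. Let $D=\mathcal D_k^y(x)$. The set $\{b_k=0\}\cap D$ is $D$ without its first and last subcells of length $2^{-(k+\ell-r)}$, so a piece charging it is supported in $D$. Hence the pieces supported in $D$ have total weight at least $\mu(\{b_k=0\}\cap D)=(1-\beta_k(x))\mu(D)$. For every piece, (E3), (E5) and (E4) give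
$$H(\zeta_v,\mathcal D_{k+m}^y)\ge H(\eta[\kappa^{+i(k+\ell)}],\mathcal D_{m-\ell})-C\ge H(\eta[\kappa^{+i(k+\ell)}],\mathcal D_m)-\ell-C.$$
Put $d(\kappa)=m-H(\eta[\kappa],\mathcal D_m)+\ell+C$. This is bounded, and it is nonnegative if $C$ is large, because $H(\eta[\kappa],\mathcal D_m)\le m+C$. By concavity
$$H_k(x)\ge(1-\beta_k(x))\bigl(m-d(\kappa^{+i(k+\ell)})\bigr)^+\ge m-d(\kappa^{+i(k+\ell)})-(m+C)\beta_k(x),$$
where the second inequality uses $(m-d)^+\le m+C$.

**Step 5: average over $k$.** Each $i$ equals $i(k)$ for at most $q_0=\log(1/c_0)+1$ values of $k$ (those with $-\log\Lambda_{i-1}<k\le-\log\Lambda_i$, or $k=0$ if $i=0$), and $i(k+\ell)\le k+\ell$. So $\sum_{k<n}d(\kappa^{+i(k+\ell)})\le q_0\sum_{i\le n+\ell}d(\kappa^{+i})$. By the ergodic theorem, for a.e. $\kappa$ and all $m,\ell$,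
$$\limsup_n\frac1n\sum_{k<n}d(\kappa^{+i(k+\ell)})\le q_0\,\mathbb Ed=q_0(m-a_m+\ell+C).$$
Combining this with (10), Steps 2–4, and monotonicity in $n$ to pass from multiples of $m$ to all $n$, we get $\mu$-a.e.
$$\liminf_n-\frac1n\log\mu(\mathcal D_n^y(x))\ge1-q_0\frac{m-a_m+\ell+C}m-\frac{m+C}m2^{1-\ell+r}.$$
Let $m\to\infty$, using $a_m/m\to1$ (Proposition 6), and then $\ell\to\infty$. $\square$

## 13. Convolving the two parts: end of the proof of Theorem A

**Proof of Proposition 2.** For $\rho$-a.e. $a$, Lemma 4 (for all $K\in\mathbb N$) and Lemma 5 hold. For such $a$ and $P$-a.e. $\omega$, Proposition 7 applies to $\mu=\eta_\omega=\eta[\kappa]$, which has compact support by (6), and Lemma 5 gives $|\widehat{\eta''_\omega}(\xi)|\le|\xi|^{-\sigma}$ for large $|\xi|$. Lemma 1 shows that $\eta_\omega*\eta''_\omega\ll\mathcal Leb$. Given $\omega$, $X=V+Y''+V_0$ with independent summands, so the conditional law of $X$ is the convolution of an absolutely continuous measure with the law of $V_0$, and this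 is absolutely continuous. Averaging over $\omega$, $\nu^a\ll\mathcal Leb$. This proves Proposition 2, and with Section 5 it proves Theorem A. $\blacksquare$

## 14. Two algebraic parameters with singular $\nu^a$ (Theorem C)

In this section $q$ is a fixed algebraic number. The plan: at these parameters all products are integer powers of $q$, and a vector built from $q^nX$ modulo integers must spread evenly over a torus if $\nu^a$ has a density. But a favorable event of probability about $4^{-k}$ forces it into a set of much smaller volume.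

**Step 1: algebra.** Let $d\in\{2,3\}$ and let $q>1$ be the real root of $x^d=x^{d-1}+\dots+1$ that exceeds $1$. The polynomial $x^d-x^{d-1}-\dots-1$ has degree at most $3$ and no root $\pm1$, so it is irreducible over $\mathbb Q$; its constant term is $-1$. The other roots $q_2,\dots,q_d$ satisfy $|q_i|<1$ and $q\prod_{i\ge2}|q_i|=1$: for $d=2$, $q_2=-1/q$; for $d=3$ the discriminant is $-44$, so $q_2,q_3$ are complex conjugate with $|q_2|^2=1/q$. From
$$(x-1)(x^d-x^{d-1}-\dots-1)=x^{d+1}-2x^d+1$$
we get $2-q=q^{-d}$. So for $a=q-1$ we have $1+a=q$ and $1-a=q^{-d}$. For $d=2$, $q=\frac{1+\sqrt5}2$ and $a=\frac{\sqrt5-1}2$. For $d=3$, $x^3-x^2-x-1$ is increasing for $x>1$, negative at $1.5$, and equal to $0.003904>0$ at $1.84$, so $1.5<q<1.84$. In both cases $a<\frac{\sqrt3}2$ and $q>\frac32$.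

Hence $z_{W_1}\cdots z_{W_j}=q^{S_j}$, where $S_j$ is a random walk with steps $-d$ (letter $0$) and $+1$ (letter $1$), each with probability $\frac12$.

**Step 2: equidistribution.** Suppose $\nu^a\ll\mathcal Leb$. Let $e(x)=(1,x,\dots,x^{d-1})$. For $0\ne\mathbf j\in\mathbb Z^d$ we have $\mathbf j\cdot e(q)\ne0$, since $q$ has degree $d$. So $\mathbb E\exp(2\pi i\,q^n(\mathbf j\cdot e(q))X)\to0$ as $n\to\infty$, by the Riemann–Lebesgue lemma. Hence $q^nXe(q)$ mod $\mathbb Z^d$ converges in law to Haar measure on $\mathbb T^d$.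

**Step 3: a favorable event.** Fix $k\ge1$ and let $n>dk$. Let $\varsigma$ be the first time with $n+S_\varsigma\le dk$. The walk goes down by steps $-d$, so $n+S_\varsigma=dk-o$ with $o\in\{0,\dots,d-1\}$. For $j<\varsigma$, $n+S_j-dk\ge1$. With $\gamma=\max_{i\ge2}|q_i|<1$,
$$\mathbb E\sum_{j<\varsigma}\gamma^{n+S_j-dk}\le\sum_{m\ge1}\gamma^m\sup_l\mathbb E\#\{j:S_j=l\}\le C',$$
because the walk has negative drift and so is transient; $C'$ does not depend on $n,k$. Choose $x_0$, independent of $k$ and $n$, with $P(X\le x_0)\ge\frac12$. Consider the event that $\sum_{j<\varsigma}\gamma^{n+S_j-dk}\le4C'$, that the $2k$ letters after time $\varsigma$ are all $0$, and that the independent copy $X^*$ of $X$ built from the later letters is at most $x_0$. By Markov's inequality and independence its probability is at least $\frac34\cdot2^{-2k}\cdot\frac12=\frac38\,4^{-k}$.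

**Step 4: where the vector lies on this event.** For integers $m\ge0$, $q^me(q)+\sum_{i\ge2}q_i^me(q_i)\in\mathbb Z^d$, since its entries are traces of algebraic integers. So on the event, $q^nXe(q)=\sum_{j\ge0}q^{n+S_j}e(q)$ is congruent modulo $\mathbb Z^d$ to the sum of three parts:

1. from $j<\varsigma$, where $n+S_j>dk\ge0$: $-\sum_{i\ge2}\beta_ie(q_i)$ with $\beta_i=\sum_{j<\varsigma}q_i^{n+S_j}$. As all $|q_i|$, $i\ge2$, equal $\gamma$, $|\beta_i|\le4C'|q_i|^{dk}$; and $\beta_3=\overline{\beta_2}$ if $d=3$;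
2. from $\varsigma\le j<\varsigma+2k$: $v_o=\sum_{i=0}^{2k-1}q^{dk-o-di}e(q)$, which depends only on $o$ and $k$;
3. from $j\ge\varsigma+2k$: $q^{-dk-o}X^*e(q)$, whose coefficient lies in $[0,x_0q^{-dk}]$.

The parts 1 and 3 range over a compact subset of $\mathbb R^d$: a fixed linear image of the parameters $(\beta_2,\text{coefficient})$, where $\beta_2$ is real for $d=2$ and complex for $d=3$. Its volume is at most $C''q^{-dk}\prod_{i\ge2}|q_i|^{dk}=C''q^{-2dk}$, with $C''$ independent of $k$. So on the event $q^nXe(q)$ mod $\mathbb Z^d$ lies in a closed set not depending on $n$, the union over $o$ of $d$ translates of the image of this compact set.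

**Step 5: contradiction.** Let $n\to\infty$. By the portmanteau theorem for closed sets, $\frac38\,4^{-k}\le dC''q^{-2dk}$ for all $k$. But $q>\frac32$ gives $q^d=\frac1{2-q}>2$, that is, $q^{2d}>4$, so this is false for large $k$. Hence $\nu^a$ is not absolutely continuous, and by pure type (Section 3) it is singular. $\blacksquare$
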